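# Four points on a projective space: $\mathrm{TC}_4(\mathbb{R}P^m)$ and a filtered $ko$-class

Cohomology and homology of spaces and spectra have $\mathbb F_2$ coefficients unless others are shown.

## 1. A Thom spectrum filtered by the skeleta of $BG$

Fix an even $m\ge 4$ and put $X=(\mathbb{R}P^m)^4$. Let $x_1,\dots,x_4\in H^1(X)$ be the generators and $\xi_1,\dots,\xi_4$ the canonical line bundles. Let $\Delta\subset(\mathbb Z/2)^4$ be the diagonal subgroup and $G=(\mathbb Z/2)^4/\Delta$. A homomorphism $(\mathbb Z/2)^4\to\mathbb Z/2$ kills $\Delta$ exactly when it is a sum of an even number of coordinates. So $H^1(BG)$ is three-dimensional, with basis $y_i=x_i+x_4$ $(i\le 3)$. Put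
$$s=y_1+y_2+y_3=x_1+x_2+x_3+x_4,\qquad q=y_1^2+y_1y_2+y_2^2 .$$
Then $y_1,y_2,s$ is also a basis of $H^1(BG)$. We use it to write $BG=(\mathbb{R}P^\infty)^3$, with the product cell structure and $p$-skeleton $BG^{(p)}$.

Let $B=B(\mathbb Z/2)^4=(\mathbb{R}P^\infty)^4$. Any class $t\in H^1(B)$ that restricts to the generator of $H^1(B\Delta)$ gives an equivalence $B\simeq BG\times B\Delta$ over $BG$, with coordinates $(y_1,y_2,s;t)$. A good $t$ is chosen in Section 7. Over $B$ we have the virtual bundle
$$W=4-(m+1)\sum_{i=1}^4\xi_i ,$$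
of virtual dimension $-4m$. Since $T\mathbb{R}P^m\oplus 1=(m+1)\xi$, its restriction to $X$ is $-TX$.

**Definition (Thom spectrum).** For $V=V'-\mathbb R^N$ over a finite complex $A$, the Thom spectrum is $A^V=\Sigma^{-N}\mathrm{Th}(V')$; for infinite $A$ one takes the colimit over finite subcomplexes. There is a mod 2 Thom class $U\in H^{\dim V}(A^V)$, and $H^*(A^V)=H^*(A)\,U$.

For example, $A^0=A_+$. If $X\subset\mathbb R^N$ has normal bundle $\nu$, the collapse $S^N\to\mathrm{Th}(\nu)$ desuspends to the Pontryagin–Thom map $\theta_X:S\to X^{-TX}$. Its mod 2 Hurewicz image corresponds to $[X]$ under the Thom isomorphism $H_0(X^{-TX})\cong H_{\dim X}(X)$.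

Let $T=B^W$, and let $T_p$ be the Thom spectrum of $W$ over $BG^{(p)}\times B\Delta\subset B$. Let $ko$ be connective real K-theory. The object of this lecture is the class
$$\theta\in ko_0(T),\quad\text{the image of }\theta_X\text{ under }\pi_0(X^{-TX})\to\pi_0(T)\to ko_0(T),$$
together with the filtration $F_p=\operatorname{im}\bigl(ko_0(T_p)\to ko_0(T)\bigr)$.

It serves to compute $\mathrm{TC}_4(\mathbb{R}P^m)$, a number that measures the difficulty of choosing paths through four prescribed points. A cohomological lower bound, $\operatorname{zcl}_4$, is computed with polynomials. We shall see that $\operatorname{zcl}_4\le p$ forces the mod 2 Hurewicz image $h(\theta)$ to come from $T_p$, and that for $k\in\{4m-3,4m-2,4m-1\}$ the relation $\theta\in F_k$ forces $\mathrm{TC}_4\le k$. So an upper bound for $\mathrm{TC}_4$ follows if the filtration of $\theta$ in $ko$-homology can be read off from its filtration in mod 2 homology. In the top three degrees it can, and this disproves a conjectured inequality.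

## 2. Higher topological complexity, zero-divisors, and inequality (3.30)

**Definition (sectional category).** The reduced sectional category of a fibration $E\to A$ is the least $k$ such that $A$ is a union of $k+1$ open sets, each with a local section. For the connected double covering $S^1\to S^1$ it is $1$: there is no global section, and two arcs suffice.

**Definition (higher topological complexity).** For path-connected $Y$ and $j\ge2$, $\mathrm{TC}_j(Y)$ is the reduced sectional category of $e_j:\mathrm{Map}([0,1],Y)\to Y^j$, $\gamma\mapsto(\gamma(0),\gamma(\tfrac1{j-1}),\dots,\gamma(1))$. A contractible space has $\mathrm{TC}_j=0$.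

**Definition (zero-divisors cup-length).** The kernel of the $j$-fold cup-product map $H^*(Y^j)\to H^*(Y)$, which is induced by the diagonal, is the ideal of zero-divisors. The number $\operatorname{zcl}_j(Y)$ is the largest number of positive-degree elements of this ideal with nonzero product.

For real projective spaces
$$\operatorname{zcl}_j(\mathbb{R}P^m)\le\mathrm{TC}_j(\mathbb{R}P^m)\le jm. \tag{1}$$
The first inequality holds because $e_j$ is, up to the equivalence $\mathrm{Map}([0,1],Y)\simeq Y$, the diagonal. If $e_j$ has a section over $U\subset Y^j$, then $U\to Y^j$ factors up to homotopy through the diagonal, so every zero-divisor vanishes on $U$ and lifts to $H^*(Y^j,U)$. If $k+1$ such sets cover $Y^j$, a product of $k+1$ zero-divisors lifts to $H^*(Y^j,Y^j)=0$. The second inequality is explained in Section 4.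

Let $r(m)$ be the smallest $j\ge2$ with $\operatorname{zcl}_j(\mathbb{R}P^m)=jm$. From $r(m)$ on, $\mathrm{TC}_j(\mathbb{R}P^m)=jm$: if a product of $jm$ zero-divisors is the top class of $(\mathbb{R}P^m)^j$, multiply it by $(x_1+x_{j+1})^m$. Since $x_1$ times the top class is $0$, the result is the top class times $x_{j+1}^m$, which is not zero. For $2\le j\le r(m)$ set $\delta_j(m)=jm-\mathrm{TC}_j(\mathbb{R}P^m)$, so $\delta_{r(m)}(m)=0$. For $j=2$ and $m\ne1,3,7$, recall that $\mathrm{TC}_2(\mathbb{R}P^m)=\operatorname{Imm}(\mathbb{R}P^m)$, the smallest $n$ such that $\mathbb{R}P^m$ immerses in $\mathbb R^n$.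

The following is Conjecture 3.11 of "Centro de Investigación y de Estudios", https://repositorio.cinvestav.mx/bitstream/handle/cinvestav/3037/SSIT0015838.pdf?isAllowed=y&sequence=1.

**Conjecture 3.11.** For $a\ge1$ and $2\le j\le r(2^a+2^{a+1})$,
$$\delta_j(2^a+2^{a+1})\le\bigl(r(2^a+2^{a+1})-j\bigr)a. \tag{3.30}$$

It is false: it fails at $(a,j)=(2,4)$. There $m=12$ and $r(12)=5$, so (3.30) asserts $\delta_4(12)\le2$, but $\mathrm{TC}_4(\mathbb{R}P^{12})=45$ and $\delta_4(12)=3$. The results are the following.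

**Theorem A.** Let $m\ge4$ be even and $k\in\{4m-3,4m-2,4m-1\}$. If $\operatorname{zcl}_4(\mathbb{R}P^m)\le k$, then $\mathrm{TC}_4(\mathbb{R}P^m)\le k$.

**Theorem B.** For all $a\ge1$ and $m=3\cdot2^a$: $\mathrm{TC}_4(\mathbb{R}P^m)=\operatorname{zcl}_4(\mathbb{R}P^m)=4m-3$, so $\delta_4(3\cdot2^a)=3$. Hence, for $j=4$, (3.30) holds for $a=1$ (with equality) and for $a\ge3$, and fails exactly for $a=2$. For $a=1$, (3.30) holds for all $2\le j\le7$.

The cases $j\in\{2,3\}$ with $a\ge2$ are not decided here, and the disproof does not need them.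

## 3. Cup-lengths by hand, and Theorem B from Theorem A

In $H^*((\mathbb{R}P^m)^j)=\mathbb F_2[x_1,\dots,x_j]/(x_i^{m+1})$ the zero-divisor ideal $I$ is generated by $x_i+x_j$, $i<j$: modulo these elements all $x_i$ become equal to $x_j$, and the quotient is $\mathbb F_2[x_j]/(x_j^{m+1})$. If $2^e>m$, then $(x_i+x_j)^{2^e}=x_i^{2^e}+x_j^{2^e}=0$. So a monomial in the $j-1$ generators vanishes once its degree exceeds $(j-1)(2^e-1)$, and
$$\operatorname{zcl}_j(\mathbb{R}P^m)\le(j-1)(2^e-1)\qquad\text{if }2^e>m. \tag{2}$$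

**The plane, $m=2$.** Here (2) with $e=2$ gives $\operatorname{zcl}_2\le3$, and $(x_1+x_2)^3=x_1^2x_2+x_1x_2^2\ne0$, so $\operatorname{zcl}_2=3<4$. For $j=3$, the coefficient of $x_1^2x_2^2x_3^2$ in $(x_1+x_3)^3(x_2+x_3)^3$ is $3\cdot3$, which is odd. So $\operatorname{zcl}_3=6$ and $r(2)=3$.

**The case $m=6$.** With $e=3$, (2) gives $\operatorname{zcl}_j\le7(j-1)$. In $\prod_{i<j}(x_i+x_j)^7$ the coefficient of $x_1^6\cdots x_{j-1}^6x_j^{\,j-1}$ is $7^{j-1}$, which is odd, and $j-1\le6$ for $j\le7$. So for $2\le j\le7$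
$$\operatorname{zcl}_j(\mathbb{R}P^6)=7(j-1),\qquad \delta_j(6)\le6j-7(j-1)=7-j .$$
Since $7(j-1)<6j$ for $j<7$, with equality at $j=7$, we get $r(6)=7$. Thus (3.30) holds for $a=1$ and all $2\le j\le7$.

**The case $m=3\cdot2^a$, four points.** With $e=a+2$, (2) gives $\operatorname{zcl}_4\le3(2^{a+2}-1)=4m-3$. In $(y_1y_2y_3)^{2^{a+2}-1}$ the coefficient of $x_1^mx_2^mx_3^mx_4^{3(2^a-1)}$ is $\binom{2^{a+2}-1}{m}^3$, which is odd, and $3(2^a-1)\le m$. Hence
$$\operatorname{zcl}_4(\mathbb{R}P^{3\cdot2^a})=4m-3 .$$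

**The value $r(3\cdot2^a)=5$ for $a\ge2$.** By (2), $\operatorname{zcl}_j<jm$ for $j=2,3,4$, since $2^{a+2}-1<6\cdot2^a$, $\;2(2^{a+2}-1)<9\cdot2^a$ and $4m-3<4m$. For $j=5$ take $\prod_{i\le4}(x_i+x_5)^{m+f_i}$ with $0\le f_i\le2^a-1$ and $\sum f_i=m$. Such $f_i$ exist because $4(2^a-1)\ge3\cdot2^a$ when $a\ge2$. The coefficient of $x_1^m\cdots x_5^m$ is $\prod\binom{m+f_i}{m}$, which is odd because $m=2^{a+1}+2^a$ and $f_i<2^a$ share no binary digit. So $\operatorname{zcl}_5=5m$.

**Proof of Theorem B from Theorem A.** Here $m=3\cdot2^a\ge6$ is even. By (1), $\mathrm{TC}_4\ge\operatorname{zcl}_4=4m-3$, and Theorem A with $k=4m-3$ gives $\mathrm{TC}_4\le4m-3$. So $\delta_4=3$. For $a\ge2$, (3.30) with $j=4$ reads $3\le(5-4)a=a$: true for $a\ge3$, false for $a=2$. For $a=1$ it reads $3\le7-4=3$. The last statement was proved in the case $m=6$. $\square$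

For $m=12$, the bounds (1) leave $45\le\mathrm{TC}_4\le48$. What is missing is an upper bound; Theorem A supplies it, and the rest of the lecture proves Theorem A. From now on $m\ge4$ is even and $k\in\{4m-3,4m-2,4m-1\}$. We use constantly
$$\dim X=4m\le k+3,\qquad k\ge13 .$$

## 4. Motion planners as $G$-maps into a skeleton

We use one consequence of obstruction theory. If $A\to A'$ is a $G$-map that is nonequivariantly $n$-connected and $K$ is a free $G$-CW complex, then $[K,A]^G\to[K,A']^G$ is surjective if $\dim K\le n$ and injective if $\dim K<n$; likewise for pointed maps out of $K_+$.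

**Schwarz's theorem.** The reduced sectional category of a fibration is $\le k$ iff its $(k+1)$-fold fibrewise join, a fibration with fibre the $(k+1)$-fold join of the original fibre, has a section.

For example, let the fibration be $S^m\to\mathbb{R}P^m$. The join is $S^m\times_{\mathbb Z/2}(\mathbb Z/2)^{*(k+1)}=S^m\times_{\mathbb Z/2}S^k$, and its sections are the $\mathbb Z/2$-maps $S^m\to S^k$. By Borsuk–Ulam these exist iff $m\le k$, so the sectional category is $m$. Also, a join of $n$ nonempty spaces is $(n-2)$-connected. So the $(jm+1)$-fold join has a $(jm-1)$-connected fibre, hence a section over a complex of dimension $jm$. This is the second inequality in (1).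

**Step 1: the covering behind $e_4$.** This step replaces the path space by its components. The fibre $F$ of $e=e_4$ is equivalent to $(\Omega\mathbb{R}P^m)^3$, whose components, products of copies of $\Omega S^m$, are $(m-2)$-connected. A path $\gamma$ in $\mathbb{R}P^m$ has two lifts to $S^m$, which differ by the antipode. Evaluating a lift at the four times gives a point of
$$\tilde E=(S^m)^4/\Delta .$$
As $S^m$ is simply connected, two paths through the same four points lie in the same component of the fibre iff they give the same point of $\tilde E$. So the fibrewise $\pi_0$ of $e$ is the principal $G$-covering $\tilde E\to X$.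

**Step 2: comparing joins.** This step shows that it suffices to find a section of the join of the covering. Let $J(e)$ and $J(\tilde E)=\tilde E\times_GG^{*(k+1)}$ be the $(k+1)$-fold fibrewise joins. On fibres the map $J(e)\to J(\tilde E)$ is $F^{*(k+1)}\to\pi_0(F)^{*(k+1)}$. Replace one factor at a time: consider $Z*F\to Z*\pi_0F$, where $Z$ is a join of $k$ nonempty spaces, hence $(k-2)$-connected. The cofibre $C$ of $F\to\pi_0F$ has $\tilde H_i(C;\mathbb Z)=0$ for $i\le m-1$, because $H_i(F)\to H_i(\pi_0F)$ is an isomorphism for $i\le m-2$ and the target vanishes for $i=m-1$. The cofibre of $Z*F\to Z*\pi_0F$ has the homology of $\Sigma Z\wedge C$. Here $\Sigma Z$ has reduced homology only from degree $k$ on, and $C$ only from degree $m$ on, so there is none in degrees $\le k+m-1$. All the joins are simply connected, so by the relative Hurewicz theorem $J(e)\to J(\tilde E)$ is $(k+m-1)$-connected. Moreover $k+m-1\ge5m-4\ge4m=\dim X$ because $m\ge4$. So a section of $J(\tilde E)$ lifts up to homotopy to a map $X\to J(e)$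 whose projection to $X$ is homotopic to the identity. By the homotopy lifting property for $J(e)\to X$ this map deforms to a section.

**Step 3: a smaller target.** This step makes the target a skeleton of $EG$. Sections of $J(\tilde E)=\tilde E\times_GG^{*(k+1)}$ are the same as $G$-maps $\tilde E\to G^{*(k+1)}$. Let $EG=(S^\infty)^3$ with the product cell structure for the coordinates $(y_1,y_2,s)$ of $G$, and let $E_k$ be its $k$-skeleton. It is $k$-dimensional, free and $(k-1)$-connected. Since $G^{*(k+1)}$ is $(k-1)$-connected, there is a $G$-map $E_k\to G^{*(k+1)}$. Hence: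
$$\text{if there is a $G$-map }\tilde E\to E_k,\text{ then }\mathrm{TC}_4(\mathbb{R}P^m)\le k. \tag{3}$$

## 5. Stable maps, and $ko$ in place of the sphere

Let $C_k$ be the unreduced suspension of $E_k$, that is, the cofibre of $(E_k)_+\to S^0$. It is $k$-connected. Its base point is one pole (pole 1); the other pole (pole 0) is the image of the non-base point of $S^0$. Let $\kappa:\tilde E_+\to S^0\to C_k$ be the pointed $G$-map that sends $\tilde E$ to pole 0.

**Definition (naive $G$-spectrum).** A spectrum with $G$-action, where weak equivalences are the underlying ones. For example $[G_+\wedge S^n,Z]^G=\pi_n(Z)$. So for a free $G$-complex $A$ the group $[A_+,Z]^G$ is built from one copy of $\pi_n(Z)$ for each free $n$-cell.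

**Step 1: stabilization.** This step turns the existence of a $G$-map into the vanishing of a stable class. By Freudenthal, the map from the $(k-1)$-connected space $E_k$ to the space of paths in $C_k$ from pole 0 to pole 1 is $(2k-1)$-connected, and $4m\le k+3\le2k-1$. So a $G$-map $\tilde E\to E_k$ exists as soon as a $G$-map from $\tilde E$ to this path space exists. Such a map is the same as a pointed $G$-homotopy from $\kappa$ to the constant map. Next, $C_k\to\Omega^\infty\Sigma^\infty C_k$ is $(2k+1)$-connected and $4m\le2k$, so pointed $G$-homotopy classes from $\tilde E_+$ inject into stable ones. It therefore suffices that $\kappa$ is null in naive $G$-spectra.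

**Step 2: passing to $ko$.** This step replaces the sphere by a theory with a Thom isomorphism for spin bundles. The unit $S\to ko$ is an isomorphism on $\pi_i$ for $i\le2$, and $\pi_3(ko)=0$, so the cofibre $ko/S$ is 3-connected. Hence $\Sigma^{-1}(ko/S)\wedge C_k$ is $(k+3)$-connected. Since $\tilde E$ has free cells only in dimensions $\le4m\le k+3$, $[\tilde E_+,\Sigma^{-1}(ko/S)\wedge C_k]^G=0$, and
$$[\tilde E_+,C_k]^G\to[\tilde E_+,ko\wedge C_k]^G$$
is injective. This is where $k\ge4m-3$ is needed. So it suffices that $\kappa$ vanishes in $[\tilde E_+,ko\wedge C_k]^G$.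

## 6. Duality, and the criterion $\theta\in F_k$

Let $\tilde E^{-TX}$ be the Thom spectrum of the pullback of $-TX$ to $\tilde E$. It is a naive $G$-spectrum, with $\tilde E^{-TX}/G=X^{-TX}$. For a naive $G$-spectrum $Z$ define
$$\Phi_Z:[\tilde E_+,Z]^G\to\pi_0(\tilde E^{-TX}\wedge_GZ),\qquad \varphi\mapsto\Bigl(S\xrightarrow{\theta_X}X^{-TX}\to\tilde E^{-TX}\wedge_G\tilde E_+\xrightarrow{1\wedge\varphi}\tilde E^{-TX}\wedge_GZ\Bigr).$$
The middle map is the Thom diagonal, induced by $X\to\tilde E\times_G\tilde E$, $[z]\mapsto[z,z]$.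

**Proposition 1.** $\Phi_Z$ is an isomorphism for every naive $G$-spectrum $Z$.

*Proof.* **Step 1: reduction to free cells.** The map $\Phi_Z$ is natural in $Z$. Both sides are exact in $Z$ and commute with coproducts, since $\tilde E$ is a finite free $G$-complex. The spectrum $G_+\wedge S$ is a compact generator of naive $G$-spectra. So it suffices to treat $Z=G_+\wedge S^n$, $n\in\mathbb Z$.

**Step 2: the source for $Z=G_+\wedge S^n$.** This step writes every $\varphi$ by means of one transfer. As $G$ is finite, composing with the projection $G_+\wedge S^n\to S^n$ to the summand of $1\in G$ is an isomorphism $[\tilde E_+,G_+\wedge S^n]^G\cong[\tilde E_+,S^n]$, $\varphi\mapsto\varphi_1$. To write its inverse, let $G$ act on $G\times\tilde E$ through the first factor, so that $(g,y)\mapsto gy$ is a $G$-covering map to $\tilde E$. Choose an embedding $f:\tilde E\to\mathbb R^M$. Then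
$$G\times\tilde E\to\tilde E\times\mathbb R^M,\qquad(g,y)\mapsto(gy,f(y))$$
is an embedding over $\tilde E$, because $G$ acts freely, and it is equivariant for the trivial action on $\mathbb R^M$. Collapsing outside small balls of constant radius gives the transfer, a stable $G$-map $\rho:\tilde E_+\to G_+\wedge\tilde E_+$. Over $w\in\tilde E$ the ball of the summand $g=1$ is centered at $f(w)$, so $\rho$ followed by projection to that summand is the identity. Hence $\varphi=(1\wedge\varphi_1)\circ\rho$ is the inverse image of $\varphi_1$, and by naturality $\Phi(\varphi)=(1\wedge\varphi_1)_*\Phi(\rho)$.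

**Step 3: computing $\Phi(\rho)$.** This step identifies $\Phi(\rho)$ with a classical duality class. Identify $\tilde E\times_G(G\times\tilde E)\cong\tilde E\times\tilde E$ by $[x,(g,y)]\mapsto(g^{-1}x,y)$. The covering map $[x,(g,y)]\mapsto[x,gy]=[g^{-1}x,y]$ becomes the quotient map $\tilde E\times\tilde E\to\tilde E\times_G\tilde E$, and $1\wedge_G\rho$ becomes its transfer, for the embedding $(a,b)\mapsto([a,b],f(b))$. The pullback of this covering along $[z]\mapsto[z,z]$ consists of the pairs $(hz,hz)$: it is the diagonal $\tilde E\subset\tilde E\times\tilde E$, covering $X$ and embedded in $X\times\mathbb R^M$ by $z\mapsto([z],f(z))$. Transfers commute with pullback, and $T\tilde E$ is the pullback of $TX$. So $\Phi(\rho)$ is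
$$S\xrightarrow{\theta_X}X^{-TX}\xrightarrow{\text{transfer}}\tilde E^{-T\tilde E}\xrightarrow{\text{diagonal}}\tilde E^{-T\tilde E}\wedge\tilde E_+ .$$
Embed $X\subset\mathbb R^N$. Then $\tilde E\subset X\times\mathbb R^M\subset\mathbb R^{N+M}$, and the collapse onto a tubular neighborhood of $\tilde E$ is the collapse for $X$ followed by the collapse for $\tilde E\subset X\times\mathbb R^M$. So the first two maps compose to the Pontryagin–Thom map of the closed manifold $\tilde E$.

**Step 4: conclusion.** Hence $\Phi(\varphi)$ is the classical Atiyah dual of $\varphi_1\in[\tilde E_+,S^n]$. By Atiyah duality for $\tilde E$, $\varphi_1\mapsto\Phi(\varphi)$ is an isomorphism. $\square$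

For the collapse $\tilde E_+\to S$ the map $\Phi_S$ gives $\theta_X$ itself. By naturality, the class of $\kappa$ in $[\tilde E_+,ko\wedge C_k]^G$ corresponds to the image of $\theta_X$ in $ko_0(\tilde E^{-TX}\wedge_GC_k)$, under the map induced by $S^0\to C_k$.

**Proposition 2.** If $\theta\in F_k$, then $\mathrm{TC}_4(\mathbb{R}P^m)\le k$. $\hfill(4)$

*Proof.* **Step 1: the universal version of $\tilde E$.** This step identifies the group in which $\theta$ lives. Put $L=(S^\infty)^4/\Delta$, a free $G$-space with $L/G=B$. The map $L\times_GEG\to B$ is an equivalence. Also, $L\times_GE_p$ is the preimage of $BG^{(p)}=E_p/G$ under the fibration $L\times_GEG\to BG$, which is equivalent over $BG$ to $BG\times B\Delta\to BG$. So $L\times_GE_p\simeq BG^{(p)}\times B\Delta$. Smashing $(E_k)_+\to S^0\to C_k$ over $G$ with the Thom spectrum $L^W$ gives $L^W\wedge_GC_k\simeq T/T_k$.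

**Step 2: nothing is lost.** This step shows that $ko_0(\tilde E^{-TX}\wedge_GC_k)\to ko_0(L^W\wedge_GC_k)=ko_0(T/T_k)$ is injective. The inclusion $\tilde E\subset L$ adds free $G$-cells of dimension $\ge m+1$, and $C_k$ is $k$-connected. So the cofibre has, up to equivalence, only cells of dimension at least
$$(m+1)-4m+(k+1)\ge m-1\ge3 .$$
Its $ko_1$ vanishes, which gives injectivity.

**Step 3: conclusion.** If $\theta\in F_k$, the image of $\theta$ in $ko_0(T/T_k)$ is $0$. By Step 2 the image of $\theta_X$ in $ko_0(\tilde E^{-TX}\wedge_GC_k)$ is $0$. By Proposition 1, $\kappa=0$ in $[\tilde E_+,ko\wedge C_k]^G$; by Section 5 there is a $G$-map $\tilde E\to E_k$; by (3), $\mathrm{TC}_4\le k$. $\square$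

**Proposition 3.** If $\operatorname{zcl}_4(\mathbb{R}P^m)\le p$, then $h(\theta)\in\operatorname{im}\bigl(H_0(T_p)\to H_0(T)\bigr)$. $\hfill(5)$

*Proof.* For $z\in H^{4m}(B)$ we have $\langle zU,h(\theta)\rangle=\langle z|_X,[X]\rangle$. The product cell structure of $BG$ is minimal mod 2, so the kernel of $H^*(BG)\to H^*(BG^{(p)})$ consists of all classes of degree $>p$. Hence the kernel of $H^0(T)\to H^0(T_p)$ consists of the $zU$ with $z$ in the ideal $(y_1,y_2,s)^{p+1}$ of $H^*(B)$. The classes $y_1,y_2,s$ restrict to zero-divisors on $X$. If $\operatorname{zcl}_4\le p$, products of $p+1$ zero-divisors of positive degree vanish, so $h(\theta)$ annihilates this kernel. The groups are finite-dimensional, so $h(\theta)$ lies in the image of $H_0(T_p)$. $\square$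

The converse also holds. If $h(\theta)$ comes from $T_p$, then $I^{p+1}$ vanishes in degree $4m$, because $H^*(B)\to H^*(X)$ is onto. By Poincaré duality a nonzero ideal of $H^*(X)$ contains the top class, so $I^{p+1}=0$. Thus $\operatorname{zcl}_4$ is exactly the filtration of $h(\theta)$. We do not need this.

## 7. Stiefel–Whitney classes and a simpler twist

The purpose of this section is to replace $W$ by a bundle that is trivial along $B\Delta$. Theorem A is now a statement about $\theta$ alone: if $h(\theta)$ comes from $T_k$, show $\theta\in F_k$.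

**Step 1: $w_1(W)$ and $w_2(W)$.** Put $\lambda=\binom{m+2}2$ and choose
$$t=x_4+y_1+y_2+\lambda s .$$
It restricts to the generator of $H^1(B\Delta)$, because $y_1,y_2,s$ restrict to $0$. From $w(W)=\prod_i(1+x_i)^{-(m+1)}$ and $m$ even,
$$w_1(W)=\sum x_i=s,\qquad w_2(W)=\lambda\sum x_i^2+\sum_{i<j}x_ix_j .$$
Here $\sum x_i^2=s^2$. Substituting $x_i=y_i+x_4$ (with $y_4=0$) in $\sum_{i<j}x_ix_j$, we get $e_2(y_1,y_2,y_3)+3x_4(y_1+y_2+y_3)+6x_4^2=e_2(y_1,y_2,y_3)+x_4s$, where $e_2$ is the second elementary symmetric polynomial. With $y_3=s+y_1+y_2$, $e_2=y_1y_2+(y_1+y_2)^2+(y_1+y_2)s=q+s(y_1+y_2)$. Altogether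
$$w_1(W)=s,\qquad w_2(W)=q+s\,t. \tag{6}$$

**Step 2: a model with the same classes.** Let $\eta_1,\eta_2,\zeta,\tau$ be the line bundles with classes $y_1,y_2,s,t$, and put
$$V_1=\eta_1+\eta_2+\eta_1\eta_2-3,\qquad V_2=\tau\zeta-\tau .$$
From $w(V_1)=(1+y_1)(1+y_2)(1+y_1+y_2)$ we get $w_1(V_1)=0$ and $w_2(V_1)=y_1y_2+(y_1+y_2)^2=q$. From $w(V_2)=(1+t+s)(1+t+t^2+\cdots)$ we get $w_1(V_2)=s$ and $w_2(V_2)=t^2+t(t+s)=st$. So $V_1+V_2$ has $w_1=s$, $w_2=q+st$, and $W-(V_1+V_2)$ has $w_1=w_2=0$: it is spin, of virtual dimension $-4m$.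

**Step 3: Thom isomorphism.** Let $T'_p$ be the Thom spectrum of $V_1+V_2$ over $BG^{(p)}\times B\Delta$, and $T'$ the one over $BG\times B\Delta$. The Atiyah–Bott–Shapiro orientation gives compatible equivalences $ko\wedge T_p\simeq\Sigma^{-4m}ko\wedge T'_p$, which are compatible with the mod 2 Thom isomorphisms. So we regard
$$\theta\in ko_{4m}(T'),\qquad F_p=\operatorname{im}\bigl(ko_{4m}(T'_p)\to ko_{4m}(T')\bigr),$$
and (4), (5) hold with $h(\theta)\in H_{4m}(T')$ and $T'_p$ in place of $T_p$.

**Step 4: the spectral sequence.** Over a point of $BG$ the bundle $V_1+V_2$ restricts to $0$ on $B\Delta$. So $T'_p/T'_{p-1}$ is a wedge of copies of $S^p\wedge B\Delta_+$, and the filtration gives a convergent first-quadrant spectral sequence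
$$E^2_{p,i}=H_p\bigl(BG;\{ko_i(B\Delta_+)\}\bigr)\Rightarrow ko_{p+i}(T'),\qquad E^\infty_{p,4m-p}=F_p/F_{p-1}, \tag{7}$$
with local coefficients. It maps to the analogous one for $H\mathbb F_2$, where $E^2=H_p(BG)\otimes H_i(B\Delta)$. That one has $E^2=E^\infty$, because $H_*(T')\cong H_*(BG)\otimes H_*(B\Delta)$ by the Thom isomorphism and the dimensions are finite.

Since $ko_i(B\Delta_+)=0$ for $i<0$, $F_{4m}=ko_{4m}(T')$. We must push $\theta$ down through the positions $(4m,0)$, $(4m-1,1)$, $(4m-2,2)$.

## 8. Coefficient groups and monodromy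

**Step 1: the groups.** This step computes $ko_i(B\Delta_+)$ for $i\le3$. Let $P$ be the reduced suspension spectrum of $\mathbb{R}P^\infty$, so $B\Delta_+=S^0\vee P$ stably. The spectrum $(ko/S)\wedge P$ is 4-connected, so $ko_i(P)=\pi_i^s(P)$ for $i\le3$. These groups are $\mathbb Z/2,\mathbb Z/2,\mathbb Z/8$ for $i=1,2,3$ (Liulevicius, *Trans. AMS* 109 (1963)). Let $t_1$ generate $ko_1(P)$; it comes from $\mathbb{R}P^1$ and has nonzero mod 2 Hurewicz image. By the Kahn–Priddy theorem there is a map $P\to S^0$ that is onto the 2-primary part of $\pi_i^s$ for all $i>0$. It sends $t_1\mapsto\eta$, hence $\eta t_1\mapsto\eta^2\ne0$ and $\eta^2t_1\mapsto\eta^3=12\nu\ne0$. So $\eta t_1$ generates $ko_2(P)$, and $\eta^2t_1$, which is nonzero and killed by 2, is the element of order 2 in $ko_3(P)=\mathbb Z/8$. Thus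
$$ko_0(B\Delta_+)=\mathbb Z,\quad ko_1(B\Delta_+)=N:=\langle\eta,t_1\rangle\cong(\mathbb Z/2)^2,\quad ko_2(B\Delta_+)=\eta N\cong N,\quad ko_3(B\Delta_+)=\mathbb Z/8. \tag{8}$$

**Step 2: a subgroup that acts trivially.** Let $K=\ker(s)\subset G$, with coordinates $y_1,y_2$, and let $g\in G$ have $y_1=y_2=0$, $s=1$. So $G=K\times\langle g\rangle$. Let $\iota:BK\to BG$ be the inclusion; $BK$ is a retract of $BG$. Over $BK\times B\Delta$ the bundle $V_2$ is zero and $V_1$ is oriented and pulled back from $BK$. With $Y=(BK)^{V_1}$, the restriction of $T'$ is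
$$T''=Y\wedge B\Delta_+=Y\vee(Y\wedge P),$$
so $K$ acts trivially on the coefficients.

**Step 3: the action of $g$ as a transfer.** On the loop of $g$ the bundle $V_1$ is trivial, and $V_2=\tau\zeta-\tau$ is glued by $-1$ on the first summand. Let $\sigma$ be the sign representation of $\Delta\cong\mathbb Z/2$. Then $B\Delta_+=(B\Delta)^{\tau-\tau}=E\Delta_+\wedge_\Delta(S^\sigma\wedge S^{-\sigma})$, and $g$ acts through $E\Delta_+\wedge_\Delta f$, where $f=-1\in\{S^\sigma,S^\sigma\}^{\mathbb Z/2}=A(\mathbb Z/2)$. Recall that the Burnside ring $A(\mathbb Z/2)$ is free on $1$ and $[\mathbb Z/2]$, and that an element is determined by its degree and its fixed-point degree. These are $(1,1)$ for $1$ and $(2,0)$ for $[\mathbb Z/2]$. The map $-1$ on $S^\sigma$ is a reflection, of degree $-1$, and is the identity on the fixed points $S^0$, of degree $+1$. So $f=1-[\mathbb Z/2]$. The element $[\mathbb Z/2]$ is the composite $S^0\to\Delta_+\to S^0$ of transfer and collapse. Hence $g$ acts as $1-i_*\mathrm{tr}_*$, where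
$$B\Delta_+\xrightarrow{\mathrm{tr}}E\Delta_+\simeq S^0\xrightarrow{\,i\,}B\Delta_+ .$$
On $ko_0=\mathbb Z$ the composite $i_*\mathrm{tr}_*$ is multiplication by the number of sheets, so $g=1-2=-1$. On $ko_3$ it factors through $ko_3(S^0)=0$, so $g=1$. On $N$, $ko_*$-linearity gives $g\eta=-\eta=\eta$.

**Step 4: the formula $gt_1=t_1+\eta$.** This is the one value that formal properties do not give; a Steenrod square detects it. Let $\mathbb{R}P^j_s$ be the $j$-skeleton of the factor of $BG$ with coordinate $s$, and let $Q_j$ be the Thom spectrum of $V_2$ over $\mathbb{R}P^j_s\times B\Delta$. Then $Q_0=B\Delta_+$, $Q_1/Q_0=S^1\wedge B\Delta_+$, and $Q_1$ is the mapping torus of $g$. So the boundary map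
$$\partial:\pi_2^s(Q_1/Q_0)=\pi_1^s(B\Delta_+)=N\to\pi_1^s(Q_0)=N$$
is $\pm(g-1)$. Suppose $\partial t_1=0$. Then there is a map $\alpha:S^2\to Q_1$ whose mod 2 Hurewicz image is the class dual to $stU$ plus a class from $H_2(Q_0)$. On it $Sq^2U=w_2(V_2)U=stU$ evaluates to $1$; note that $stU$ vanishes on $Q_0$. But $\alpha^*Sq^2U=Sq^2\alpha^*U=0$, since $H^0(S^2)=0$ for the spectrum $S^2$. This is a contradiction, so $\partial t_1\ne0$. By the Thom isomorphism $H_*(Q_0)\to H_*(Q_1)$ is injective, so $H_2(Q_1/Q_0)\to H_1(Q_0)$ is zero and $\partial t_1$ has zero mod 2 Hurewicz image. Among $0,\eta,t_1,t_1+\eta$ only $0$ and $\eta$ do. Hence $\partial t_1=\eta$, and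
$$g=-1\text{ on }ko_0,\qquad g\eta=\eta,\quad gt_1=t_1+\eta\text{ on }N,\qquad g=1\text{ on }ko_3. \tag{9}$$

**Step 5: rows 1 and 2.** Multiplication by $\eta$ is an isomorphism $N\cong\eta N$ of $G$-modules. By (9), $g$ exchanges the basis elements $t_1$ and $gt_1=t_1+\eta$, and $K$ acts trivially. So both modules are isomorphic to $\mathbb F_2[G/K]$. By Shapiro's lemma
$$E^2_{p,1}=H_p(BK)\,t_1,\qquad E^2_{p,2}=H_p(BK)\,\eta t_1. \tag{10}$$
Shapiro's isomorphism is induced by $\iota$ and by the inclusion of the line spanned by $t_1$ (or $\eta t_1$). So every element is the image of the corresponding element of the spectral sequence of $T''$, filtered by the skeleta of $BK$. On row 1 the map to the mod 2 spectral sequence is $\iota_*:H_p(BK)\to H_p(BG)=H_p(BG)\otimes H_1(B\Delta)$, since $t_1$ has nonzero Hurewicz image. It is injective because $BK$ is a retract of $BG$.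

## 9. The two rows that mod 2 homology sees, and the one it does not

The first thing to try is to show that the graded pieces $F_p/F_{p-1}$ inject into mod 2 homology. Then (5) would finish the proof. This works twice.

**Step 1: if $\operatorname{zcl}_4\le4m-1$, then $\theta\in F_{4m-1}$.** No differential enters $E_{4m,0}$, because its source would lie in a row $i<0$. So by (9) $E^\infty_{4m,0}\subset E^2_{4m,0}=H_{4m}(BG;\mathbb Z_s)$, with $\mathbb Z_s$ twisted by $s$. The twisted cellular complex of the factor $\mathbb{R}P^\infty_s$ is a sum of pieces $\mathbb Z\xrightarrow2\mathbb Z$. A tensor product of two such pieces is again a sum of such pieces: with $\partial a'=2a$, $\partial b'=2b$, one has $\partial(a'b')=2(ab'\pm a'b)$ and $\partial(a'b)=2ab$, and $a'b',\ ab'\pm a'b,\ a'b,\ ab$ is a basis. The untwisted complex of $\mathbb{R}P^\infty$ is one $\mathbb Z$ in degree 0 and such pieces. So the twisted complex of $BG$ is a sum of such pieces, and $H_{4m}(BG;\mathbb Z_s)$ has exponent 2 and injects into $H_{4m}(BG)=E^\infty_{4m,0}(H\mathbb F_2)$.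 By (5) with $p=4m-1$, the image of $\theta$ there is $0$. So the class of $\theta$ in $E^\infty_{4m,0}=F_{4m}/F_{4m-1}$ is $0$.

**Step 2: if $\operatorname{zcl}_4\le4m-2$, then $\theta\in F_{4m-2}$.** By Step 1, $\theta\in F_{4m-1}$. By (10), $E^2_{4m-1,1}$ injects into $E^2_{4m-1,1}(H\mathbb F_2)=E^\infty_{4m-1,1}(H\mathbb F_2)$. Boundaries in $E_{4m-1,1}$ map to boundaries in a spectral sequence without differentials, that is, to $0$, so they vanish. Thus $E^\infty_{4m-1,1}$ is a subgroup of $E^2_{4m-1,1}$ and injects into $E^\infty_{4m-1,1}(H\mathbb F_2)$. The class of $\theta$ goes there to the class of $h(\theta)$, which is $0$ by (5) with $p=4m-2$.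

**Where this stops.** At $(4m-2,2)$ the map to mod 2 homology is zero: the coefficients are $\eta N$, and the ring map $ko\to H\mathbb F_2$ kills $\eta$. On the other hand $E^2_{4m-2,2}=H_{4m-2}(BK)\,\eta t_1$ has dimension $4m-1$. So $h(\theta)$ carries no information about the class of $\theta$ in $F_{4m-2}/F_{4m-3}$. We shall show instead that this position is empty at $E^3$: the differentials into and out of it, taken together, kill everything.

## 10. The differentials on rows 1 and 2

Since $w_1(V_1)=0$ and $w_2(V_1)=q$, the operation $Sq^2$ on $H^*(Y)=H^*(BK)U$ is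
$$Sq^2(zU)=(Dz)U,\qquad D:H^*(BK)\to H^{*+2}(BK),\quad D(z)=Sq^2z+qz .$$
Also $Sq^1(zU)=(Sq^1z)U$. Let $D_*$ and $Sq^1_*$ be the dual maps on $H_*(BK)$.

**Step 1: $d_2$ is a stable operation.** This step reduces the computation of $d_2$ to one example. Let $R$ be a spectrum with $\pi_i(R)=\mathbb Z/2$ and $\pi_{i+1}(R)=A$ finite. In the Atiyah–Hirzebruch spectral sequence $H_p(Y;\pi_iR)\Rightarrow R_{p+i}(Y)$, the differential $d_2:H_p(Y;\mathbb Z/2)\to H_{p-2}(Y;A)$ is natural in $Y$ and commutes with suspension. On finite $Y$ it is, by Spanier–Whitehead duality, a stable cohomology operation, and hence is induced by an element of $[H\mathbb F_2,\Sigma^2HA]$; there is no $\lim^1$ problem, as the groups are finite. The general case follows by passing to colimits. To see whether the element is nonzero, take $Y=\Sigma^{-2}\mathbb CP^2$, which has a $0$-cell and a $2$-cell attached by $\eta$. There $d_2:E_{2,i}\to E_{0,i+1}$ is multiplication by $\eta:\pi_i(R)\to\pi_{i+1}(R)$. So the operation is nonzero if $\eta\,\pi_i(R)\ne0$.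

**Step 2: from row 1 to row 2.** We claim
$$d_2:E^2_{p,1}\to E^2_{p-2,2},\qquad d_2(c\,t_1)=(D_*c)\,\eta t_1 . \tag{11}$$
By naturality and (10) we may compute in the spectral sequence of the summand $Y\wedge P$ of $T''$. This is the Atiyah–Hirzebruch spectral sequence of $Y$ for $R=ko\wedge P$, and $H_*(Y)\cong H_*(BK)$. Here $[H\mathbb F_2,\Sigma^2H\mathbb F_2]=\{0,Sq^2\}$, and $\eta t_1\ne0$, so the operation is $Sq^2$. On homology it is dual to $\chi Sq^2=Sq^2$ on $H^*(Y)$, that is, to $D$.

**Step 3: from row 2 to row 3.** By (9) and Section 8, Step 2, the coefficients $ko_3=\mathbb Z/8$ over $BG$ are untwisted. Let $j:\mathbb Z/2\hookrightarrow\mathbb Z/8$. We claim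
$$d_2:E^2_{p,2}\to E^2_{p-2,3}=H_{p-2}(BG;\mathbb Z/8),\qquad d_2(c\,\eta t_1)=\iota_*j_*D_*c . \tag{12}$$
Again compute in $Y\wedge P$, with $R=ko\wedge P$, $\pi_2(R)=\mathbb Z/2$, $\pi_3(R)=\mathbb Z/8$. We need $[H\mathbb F_2,\Sigma^2H\mathbb Z/8]$. Let $\mathcal A$ be the Steenrod algebra. As $H^*(H\mathbb F_2;\mathbb Z)$ is killed by 2, reduction mod 2 embeds $H^n(H\mathbb F_2;\mathbb Z)$ in $\mathcal A^n$ as the kernel of left multiplication by $Sq^1$, which is $Sq^1\mathcal A^{n-1}$. So $H^2(H\mathbb F_2;\mathbb Z)=0$, because $Sq^1Sq^1=0$, and $H^3(H\mathbb F_2;\mathbb Z)=\mathbb Z/2$, generated by $\beta Sq^2$ with $\beta:H\mathbb F_2\to\Sigma H\mathbb Z$ the Bockstein. The cofibration $H\mathbb Z\xrightarrow8H\mathbb Z\to H\mathbb Z/8\to\Sigma H\mathbb Z$ now gives $[H\mathbb F_2,\Sigma^2H\mathbb Z/8]\cong H^3(H\mathbb F_2;\mathbb Z)=\mathbb Z/2$. The map $j$ followed by the Bockstein $H\mathbb Z/8\to\Sigma H\mathbb Z$ is $\beta$: map $\mathbb Z\xrightarrow2\mathbb Z\to\mathbb Z/2$ to $\mathbb Z\xrightarrow8\mathbb Z\to\mathbb Z/8$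 by the identity, multiplication by 4, and $j$. So $j\circ Sq^2$ goes to $\beta Sq^2\ne0$ and is the generator. As $\eta\cdot\eta t_1\ne0$, the operation is $j\circ Sq^2$. Since $V_1$ is oriented, $H_*(Y;\mathbb Z/8)\cong H_*(BK;\mathbb Z/8)$ without twist. Mapping from $T''$ to $T'$ by $\iota_*$, which is injective on $H_*(-;\mathbb Z/8)$ too, gives (12).

**Step 4: the kernel of $j_*$.** For $n>0$, the kernel of $j_*:H_n(BK)\to H_n(BK;\mathbb Z/8)$ is $\ker Sq^1_*$. Indeed, as in Section 9, Step 1, the integral cellular chain complex of $BK$ is a sum of one $\mathbb Z$ in degree 0 and pieces $\mathbb Zb'\xrightarrow2\mathbb Zb$. On such a piece $j_*b=4b=\partial(2b')=0$ in homology, while $j_*b'=4b'$ is a nonzero class. And $Sq^1_*b'=b$, $Sq^1_*b=0$. So in degree $n>0$ both kernels are spanned by the elements $b$.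

Consequently $c\,\eta t_1\in E^2_{4m-2,2}$ is a $d_2$-cycle iff $Sq^1_*D_*c=0$, and it is a $d_2$-boundary if $c\in D_*H_{4m}(BK)$. To show that cycles are boundaries we dualize: the claim becomes that the kernel of $D$ on $H^{4m-2}(BK)$ is contained in the image of $D\,Sq^1$.

## 11. The kernel of $D$ over $\mathbb F_4$

**Lemma 4.** For $n=4m-2$: $\ker\bigl(D:H^n(BK)\to H^{n+2}(BK)\bigr)\subset D\,Sq^1H^{n-3}(BK)$.

*Proof.* **Step 1: coordinates that split $q$.** Over $\mathbb F_4=\mathbb F_2(\omega)$ the form $q$ factors, and $D$ becomes sparse. Kernels and images are compatible with extension of scalars, so we may work over $\mathbb F_4$, with operations extended linearly. Put $u=y_1+\omega y_2$, $v=y_1+\omega^2y_2$. Then $uv=y_1^2+(\omega+\omega^2)y_1y_2+\omega^3y_2^2=q$. Moreover $Sq^1u=y_1^2+\omega y_2^2=v^2$, because $\omega^4=\omega$, and $Sq^1v=y_1^2+\omega^2y_2^2=u^2$. The total square is multiplicative, so $Sq(u^iv^j)=(u+v^2)^i(v+u^2)^j$, and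
$$Sq^1(u^iv^j)=i\,u^{i-1}v^{j+2}+j\,u^{i+2}v^{j-1},$$
$$D(u^iv^j)=(ij+1)\,u^{i+1}v^{j+1}+\tbinom i2u^{i-2}v^{j+4}+\tbinom j2u^{i+4}v^{j-2}. \tag{13}$$

**Step 2: the kernel.** Write $n=4M+2$ with $M=m-1\ge1$, and $A_i=u^iv^{n-i}$, $C_i=u^iv^{n+2-i}$. If $i\equiv0,1,2,3$ mod 4, then $n-i\equiv2,1,0,3$, and $\binom x2$ is odd iff $x\equiv2,3$ mod 4. So (13) gives
$$DA_{4l+1}=0,\quad DA_{4l}=C_{4l+1}+C_{4l+4},\quad DA_{4l+2}=C_{4l+3}+C_{4l},\quad DA_{4l+3}=C_{4l+1}+C_{4l+7}.$$
Consider $\sum_{l=0}^M\alpha_lA_{4l}+\sum_{l=0}^M\beta_lA_{4l+2}+\sum_{l=0}^{M-1}\gamma_lA_{4l+3}$, with out-of-range coefficients read as $0$. It lies in $\ker D$ iff for all $l$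
$$\alpha_l=\gamma_l\ (\text{from }C_{4l+1}),\qquad\beta_l=\gamma_{l-1}\ (\text{from }C_{4l+3}),\qquad\beta_l=\alpha_{l-1}\ (\text{from }C_{4l}).$$
So $\alpha_M=\gamma_M=0$, $\beta_0=0$, the $\gamma_l$ with $0\le l\le M-1$ are free, and $\alpha_l=\beta_{l+1}=\gamma_l$. Hence $\ker D$ is spanned by

- $A_{4l+1}$ for $0\le l\le M$, and
- $A_{4l}+A_{4l+3}+A_{4l+6}$ for $0\le l\le M-1$.

**Step 3: each spanning element is in $D\,Sq^1H^{n-3}$.** For $A_{4l+1}$ put $e=4l$, $f=4M-4l$. By (13), $D(u^ev^f)=u^{e+1}v^{f+1}=A_{4l+1}$. If $f>0$, $Sq^1(u^{e+1}v^{f-2})=(e+1)u^ev^f+(f-2)u^{e+3}v^{f-3}=u^ev^f$. If $f=0$, then $e=4M\ge4$ and $Sq^1(u^{e-2}v)=(e-2)u^{e-3}v^3+u^e=u^e$.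

For the second kind put $e=4l+2$, $f=4M-4l-2\ge2$. Both are $\equiv2$ mod 4, so by (13) $D(u^ev^f)=u^{e+1}v^{f+1}+u^{e-2}v^{f+4}+u^{e+4}v^{f-2}=A_{4l+3}+A_{4l}+A_{4l+6}$. And $Sq^1(u^{e+1}v^{f-2})=u^ev^f$, since $e+1$ is odd and $f-2$ is even. $\square$

To see the formulas in the smallest size, take $M=1$, $n=6$. The kernel is spanned by $uv^5=D(v^4)$, $u^5v=D(u^4)$ and $v^6+u^3v^3+u^6=D(u^2v^2)$, and $v^4=Sq^1(uv^2)$, $u^4=Sq^1(u^2v)$, $u^2v^2=Sq^1(u^3)$.

In general $\ker D$ on $H^{4m-2}(BK)$ has dimension $(M+1)+M=2m-1$. This is also the dimension of the cokernel of $D_*:H_{4m}(BK)\to H_{4m-2}(BK)$. So the differential (11) into $(4m-2,2)$ does not suffice alone; the differential (12) out of it is really needed.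

**Corollary 5.** $E^3_{4m-2,2}=0$.

*Proof.* Let $c\,\eta t_1\in E^2_{4m-2,2}$ with $d_2=0$. By (12) and the injectivity of $\iota_*$, $j_*D_*c=0$. As $D_*c$ has degree $4m-4>0$, Section 10, Step 4 gives $Sq^1_*D_*c=0$. For $z\in H^{4m-5}(BK)$ this says $0=\langle z,Sq^1_*D_*c\rangle=\langle D\,Sq^1z,c\rangle$. So $c$ annihilates $D\,Sq^1H^{4m-5}(BK)$, and by Lemma 4 it annihilates $\ker(D|H^{4m-2}(BK))$. By linear algebra $c=D_*b$ for some $b\in H_{4m}(BK)$, and by (11) $c\,\eta t_1=d_2(b\,t_1)$. $\square$

## 12. The last filtration step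

**If $\operatorname{zcl}_4\le4m-3$, then $\theta\in F_{4m-3}$.** This is the step that mod 2 homology could not make. By Section 9, Step 2, $\theta\in F_{4m-2}$. By (7) and Corollary 5, $F_{4m-2}/F_{4m-3}=E^\infty_{4m-2,2}$ is a subquotient of $E^3_{4m-2,2}=0$. So $\theta\in F_{4m-3}$.

**Proof of Theorem A.** Let $k\in\{4m-3,4m-2,4m-1\}$ and $\operatorname{zcl}_4(\mathbb{R}P^m)\le k$. For $k=4m-1$ and $k=4m-2$ use Steps 1 and 2 of Section 9; for $k=4m-3$ use the statement just proved. In each case $\theta\in F_k$, and (4) gives $\mathrm{TC}_4(\mathbb{R}P^m)\le k$. $\blacksquare$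

With Theorem A, the argument of Section 3 proves Theorem B. For $a=2$ it gives $\mathrm{TC}_4(\mathbb{R}P^{12})=45$ and $\delta_4(12)=3>2=(r(12)-4)\cdot2$, so Conjecture 3.11 is false.
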